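# Trees with a unique generic branch, and the number of transitive models of a theory at a given height

We work in ZFC throughout.

## 1. A tree with exactly one cofinal branch in its generic extension

Let $\nu$ be a regular uncountable cardinal and $\theta=\nu^+$. We consider trees $S\subset{}^{<\theta}\nu$, that is, sets of functions $s:\delta\to\nu$ with $\delta<\theta$, closed under initial segments and ordered by $\subset$. As a forcing, longer sequences are stronger, so two nodes are compatible exactly when one extends the other. A set $D\subset S$ is *open* if it is closed under extensions in $S$, and *dense* if every node has an extension in $D$.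

**Lemma 1 (ZFC + V=L).** Let $\nu$ be regular uncountable and $\theta=\nu^+$. There is $S\subset{}^{<\theta}\nu$, closed under initial segments, such that:

* (S1) $\emptyset\in S$, and if $s\in S$ and $\xi<\nu$ then $s^\frown\xi\in S$.
* (S2) If $s\in S$ and $\mathrm{dom}(s)<\delta<\theta$, then some $t\in S$ with $\mathrm{dom}(t)=\delta$ extends $s$.
* (S3) If $\delta<\theta$ is a limit with $\mathrm{cf}(\delta)<\nu$, and $s:\delta\to\nu$ has $s\restriction\gamma\in S$ for all $\gamma<\delta$, then $s\in S$.
* (S4) The intersection of at most $\nu$ open dense subsets of $S$ is open dense.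
* (S5) $\Vdash_S$ "the generic branch $\dot x$ has domain $\theta$ and is the only $y:\theta\to\nu$ with $y\restriction\gamma\in\check S$ for all $\gamma<\theta$".

To see which clause costs something, look at the full tree ${}^{<\theta}\nu$. It satisfies (S1)–(S3) trivially. It satisfies (S4) because, given $\nu$ open dense sets, we can enter them one after another along a chain of length $\nu$; all unions have domain $<\theta$ and are nodes. But (S5) fails: change the first value of the generic branch $x$ and you get a second branch. To get (S5) the tree must omit some branches, and (S3) says that it may do so only at levels of cofinality $\nu$. The construction, by means of $\diamondsuit$, is in Sections 8 and 9. Until then we use Lemma 1 as stated.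

Here is what the tree is for. We shall count transitive models of a complete theory $T$, and $T$ will be the theory of a model $L_{\alpha_0}[x]$ with $x$ a generic branch of such a tree. By (S5), $x$ is *definable* in that model, so every transitive model of $T$ is some $L_h[x']$ with $x'$ playing the role of $x$. The theory $T$ will dictate a part of $x'$. If the dictated part ends at a node of the tree, there is freedom above it and we get continuum many models. If it has full length $\theta$, there is no freedom. Clause (S3) will produce the first outcome at some heights, and (S4) will produce the second at others.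

## 2. The function $\mu(T,\alpha)$ and two theorems

A *completion* of ZF is a complete consistent first-order theory $T\supseteq$ ZF in the language of set theory. For a countable order type $\tau$, let $\mu(T,\tau)$ be the number of isomorphism types of countable models of $T$ whose ordinals have order type $\tau$. There are at most $2^{\aleph_0}$ isomorphism types of countable structures in this language, so $\mu(T,\tau)\le 2^{\aleph_0}$. Values are compared as cardinals.

For a countable ordinal $h$ there is a concrete description. A model of ZF whose ordinals are well-ordered is well-founded, because its rank function would turn a descending $\in$-sequence into a descending sequence of ordinals. So it is isomorphic to a unique transitive model, and distinct transitive models are not isomorphic. Write $\mathrm{Mod}(h)$ for the set of countable transitive models of $T$ of height $h$; then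
$$\mu(T,h)=|\mathrm{Mod}(h)|\qquad(h<\omega_1).$$

The paper "Counting models of set theory" asks how $\mu(T,\alpha)$ behaves as a function of $\alpha$, and in particular whether $\alpha<\beta$ but $\mu(T,\alpha)>\mu(T,\beta)>0$ is possible. In words: can a theory have many models at one height and fewer, but still some, at a greater height? The following is known for every completion $T$ of ZF.

* (i) If $\alpha<\omega_1$ and $\mu(T,\alpha)>\aleph_0$, then $\mu(T,\alpha)=2^{\aleph_0}$.
* (ii) If $\alpha<\omega_1$ and $T\vdash\mathbf V\ne\mathbf{OD}$, then $\mu(T,\alpha)\in\{0,2^{\aleph_0}\}$.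
* (iii) If $\tau$ is a countable linear order that is not well-ordered, then $\mu(T,\tau)\in\{0,2^{\aleph_0}\}$.

Here $\mathbf V=\mathbf{OD}$ says that every set is definable from ordinals. This is first-order expressible: every set is definable in some $V_\xi$ from ordinals. For instance, if $V=L[y]$ and $y$ is definable without parameters, then $\mathbf V=\mathbf{OD}$, since every set is the $\delta$-th element, for some ordinal $\delta$, of the well-order of $L[y]$ defined from $y$.

Without well-founded models of ZF, $\mu(T,\alpha)$ is always $0$, so we need a hypothesis. For $n\in\omega$ let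

**$(\mathrm H_n)$:** there is a transitive $W\models$ ZFC (a set, or $W=V$) such that $W\models$ "there is an ordinal $B>\omega_n^L$ with $L_B\models$ ZFC".

Each of the following implies $(\mathrm H_2)$ and $(\mathrm H_3)$.

* *ZFC + "there is an inaccessible cardinal" has a well-founded model.* Let $W$ be its transitive collapse and $B$ the inaccessible. Then $B$ is inaccessible in $L^W$, so $L_B\models$ ZFC and $B$ exceeds every $\omega_n^{L^W}$.
* *ZF has a well-founded model of height $B\ge\omega_3$.* Take $W=V$. Then $L_B\models$ ZFC and $B\ge\omega_3\ge\omega_3^L$. Also $B\neq\omega_3^L$, because $L_{\omega_3^L}$ has a largest cardinal, which no model of ZFC has. So $B>\omega_3^L$.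

Fix $W$ as in the hypothesis and write $\mathbb L=L^W$. Then $\mathbb L\models$ ZFC + $V=L$, and $\omega_1^{\mathbb L}\le\omega_1$, so ordinals below $\omega_1^{\mathbb L}$ are countable.

**Theorem 1.** Assume $(\mathrm H_2)$. There are a completion $T$ of ZF, with $T\vdash\mathrm{ZFC}+\mathbf V=\mathbf{OD}$, and countable $\alpha<\beta$ with $\mu(T,\alpha)=2^{\aleph_0}$ and $\mu(T,\beta)=1$.

**Theorem 2.** Assume $(\mathrm H_3)$. There is one completion $T$ of ZF such that for every $v\in\{0,1,2,3,\dots,\aleph_0,2^{\aleph_0}\}$ the set $\{h<\omega_1^{\mathbb L}:\mu(T,h)=v\}$ is unbounded in $\omega_1^{\mathbb L}$. Hence for every sequence $\langle v_k:k<\omega\rangle$ of such values there are countable $\alpha_0<\alpha_1<\cdots$ with $\mu(T,\alpha_k)=v_k$ for all $k$.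

So the answer to the question is yes. By (i) no other values are possible, so Theorem 2 is optimal as regards values and their order: for one fixed $T$, every pair $v>w$ of these values, such as $(n+1,n)$, $(\aleph_0,n)$ or $(2^{\aleph_0},\aleph_0)$, occurs as $v=\mu(T,\alpha)$, $w=\mu(T,\beta)$ with $\alpha<\beta$, and so does every pair $v<w$.

**Remark (the bare hypothesis "ZFC has a well-founded model" is not enough).** Suppose there are at least two ordinals $a$ with $L_a\models$ ZFC, and let $a<b$ be the first two. In $L_b\models$ ZFC there is a well-founded model of ZFC, namely $L_a$. But a transitive model of ZF in $L_b$ has some height $h<b$, and then $L_h\models$ ZFC, so $h=a$. Thus inside $L_b$ every transitive model of ZF has the same height, and $L_b$ satisfies "there are no $T$ and $\alpha<\beta$ with $\mu(T,\alpha)>\mu(T,\beta)>0$".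

## 3. Theories for which $\mu$ takes at most two values

Let us compute $\mu$ in the easiest cases.

*Successor heights.* The height of a transitive model of ZF is a limit ordinal, so $\mu(T,h)=0$ for successor $h$.

*Theories containing $V=L$.* The only transitive model of ZF + $V=L$ of height $h$ is $L_h$. So $\mu(T,h)\in\{0,1\}$.

*Adding a Cohen real.* Let $L_a\models$ ZFC be countable, $g$ a Cohen real over $L_a$, and $T=\mathrm{Th}(L_a[g])$. Cohen forcing is weakly homogeneous: for any two conditions some automorphism sends the first to a condition compatible with the second. Hence every parameter-free sentence is decided by the trivial condition, and this holds over any $L_h\models$ ZFC. Now let $N$ be a countable transitive model of $T$ of height $h$. Since $T$ contains "$V=L[g]$ for some $g$ Cohen over $L$", $N=L_h[g']$ with $g'$ Cohen over $L_h$. By homogeneity $L_h[g'']\models T$ for every Cohen real $g''$ over $L_h$. There are $2^{\aleph_0}$ such reals, and each model contains only countably many of them. So $\mu(T,h)\in\{0,2^{\aleph_0}\}$ for all $h<\omega_1$.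

By (ii), anything like this is useless for our question: if $T\vdash\mathbf V\ne\mathbf{OD}$, then $\mu(T,\alpha)>\mu(T,\beta)>0$ is impossible. As $T$ is complete, it must prove $\mathbf V=\mathbf{OD}$. A sensible first attempt is therefore to adjoin a real $x$ in such a way that $x$ becomes definable.

*Coding by a definable real.* Suppose some formula defines in $T$ a set $x\subset\omega$, and $T\vdash V=L[x]$. Let $N$ be a transitive model of $T$ of height $h$. Each $n\in\omega$ is definable, so $T$ decides "$n\in x$", and $x^N=\{n:T\vdash n\in x\}$ does not depend on $N$. As $N=L_h[x^N]$, we get $\mu(T,h)\le1$.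

This is the exact point at which the attempt stops: the theory knows every bit of a definable real. Homogeneous forcing gives only $0$ and $2^{\aleph_0}$, and a definable real gives only $0$ and $1$. What is needed is a *definable but long* object $x$. The theory $T$ then fixes $x$ at definable places, and the definable places may or may not exhaust $x$, depending on the height of the model. The branch of Lemma 1 is such an object. To exploit it we must control, for a given height $h$, how far the definable places reach.

## 4. Hulls, elementary embeddings, pointwise definable models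

We recall some textbook facts. The well-order $<_L$ of $L$ is definable; each $L_\eta$ with $\eta>\omega$ limit is an initial segment of it. If $V=L$, then GCH holds and $H_\kappa=L_\kappa$ for every uncountable cardinal $\kappa$. *Condensation:* if $\eta>\omega$ is a limit and $Y\prec L_\eta$, then the transitive collapse of $Y$ is some $L_{\eta'}$ with $\eta'\le\eta$.

**Hulls.** If $L_h\models$ ZFC, let $\mathrm{Hull}^{L_h}(X)$ be the set of elements of $L_h$ definable in $L_h$ from finitely many parameters in $X$. Then $\mathrm{Hull}^{L_h}(X)\prec L_h$ by the Tarski–Vaught test: if $L_h\models\exists y\,\varphi(y,a)$ with $a$ from the hull, the $<_L$-least such $y$ is definable from $a$, hence is in the hull. If $c:\mathrm{Hull}^{L_h}(X)\cong L_{h'}$ is the collapse, every element of $L_{h'}$ is definable in $L_{h'}$ from parameters in $c[X]$. If $X\supseteq\varepsilon$ for an ordinal $\varepsilon$, then $c$ fixes all ordinals below $\varepsilon$, and so $h'\ge\varepsilon$.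

**Pointwise definable models.** A structure is *pointwise definable* if each element is definable in it without parameters. Example: if $a$ is least with $L_a\models$ ZFC, then $L_a$ is pointwise definable. Indeed the collapse of $\mathrm{Hull}^{L_a}(\emptyset)$ is some $L_{a'}\models$ ZFC with $a'\le a$, so $a'=a$, and every element of this collapse is definable in it without parameters.

**Embeddings.** $\mathrm{Emb}(L_a,L_h)$ is the set of elementary embeddings $L_a\to L_h$. Example: if $L_a$ is pointwise definable, then $|\mathrm{Emb}(L_a,L_h)|\le1$ for all $h$, because the image of an element must satisfy the formula that defines it. In particular $\mathrm{Emb}(L_a,L_a)=\{\mathrm{id}\}$.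

**The trees of the models $L_h$.** Fix $\nu:=\omega_1$ (for Theorem 1) or $\nu:=\omega_2$ (for Theorem 2). If $L_h\models$ ZFC, then $L_h\models V=L$, and Lemma 1 holds in $L_h$. Let $\nu_h=\nu^{L_h}$, $\theta_h=(\nu_h^+)^{L_h}$, and let $S_h$ be the $<_L$-least tree as in Lemma 1 in the sense of $L_h$. All three are definable in $L_h$ without parameters, by definitions that do not depend on $h$. So every $j\in\mathrm{Emb}(L_a,L_h)$, with $L_a\models$ ZFC, sends $\nu_a,\theta_a,S_a$ to $\nu_h,\theta_h,S_h$.

An *$S_h$-generic branch over $L_h$* is a function $x'$ all of whose proper restrictions $x'\restriction\gamma$, $\gamma<\mathrm{dom}(x')$, belong to $S_h$, such that every open dense $D\subset S_h$ with $D\in L_h$ contains a proper restriction of $x'$. Applying this to the sets $\{s\in S_h:\mathrm{dom}(s)\ge\delta\}$ with $\delta<\theta_h$, which are open dense by (S2), we see that $\mathrm{dom}(x')=\theta_h$. Then $\{x'\restriction\gamma:\gamma<\theta_h\}$ is a generic filter, and we write $L_h[x']$ for the extension and $\tau^{x'}$ for the value of a name $\tau$.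

## 5. Lifting embeddings to generic extensions

Let $M=L_{\alpha_0}\models$ ZFC be countable. Write $\nu_M,\theta_M,S_M$ for $\nu_{\alpha_0},\theta_{\alpha_0},S_{\alpha_0}$. Let $x:\theta_M\to\nu_M$ be an $S_M$-generic branch over $M$, and $P=M[x]$. For $j\in\mathrm{Emb}(M,L_h)$ put
$$x_j=\bigcup_{\gamma<\theta_M}j(x\restriction\gamma).\tag{1}$$
The functions $j(x\restriction\gamma)\in S_h$ form a $\subset$-chain, and $\mathrm{dom}\,j(x\restriction\gamma)=j(\gamma)$. So $x_j$ is a function with domain $\sup j''\theta_M\le\theta_h$. This domain is a limit not attained by any $j(\gamma)$, so every proper restriction of $x_j$ is a restriction of some $j(x\restriction\gamma)$ and lies in $S_h$. For $M$ pointwise definable, $x_j$ is the "part of $x'$ dictated by the theory" from Section 1.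

For an arbitrary $h$ nothing tells us what $x_j$ looks like: the union (1) is taken outside $L_h$, so $x_j$ might be short without being a node of $S_h$, and then we do not know whether any generic branch extends it. We shall choose $h$ so that one of two clean situations occurs. The next lemma treats the one where $x_j$ has full length. Part (b) is where (S4) is used.

**Lemma 2.** Let $j\in\mathrm{Emb}(M,L_h)$.

(a) If $x'\supseteq x_j$ is an $S_h$-generic branch over $L_h$, then $j$ extends to an elementary $j^+:M[x]\to L_h[x']$ with $j^+(x)=x'$.

(b) If $L_h=\mathrm{Hull}^{L_h}(\nu_h)$, then $x_j$ is an $S_h$-generic branch over $L_h$; in particular $\mathrm{dom}(x_j)=\theta_h$.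

*Proof of (a).* We lift through names. Put $j^+(\tau^x)=j(\tau)^{x'}$ for names $\tau\in M$. If $M[x]\models\varphi(\tau_1^x,\dots,\tau_n^x)$, then by the forcing theorem some $x\restriction\gamma$ forces $\varphi(\tau_1,\dots,\tau_n)$ over $M$. By elementarity of $j$, $j(x\restriction\gamma)$ forces $\varphi(j(\tau_1),\dots,j(\tau_n))$ over $L_h$. Since $j(x\restriction\gamma)\subset x_j\subset x'$, we get $L_h[x']\models\varphi(j(\tau_1)^{x'},\dots,j(\tau_n)^{x'})$. For the formula $v_1=v_2$ this says that $j^+$ is well defined, and for all formulas (including negations) that it is elementary. The names $\check a$ give $j^+(a)=j(a)$ for $a\in M$. The canonical name for the generic branch is sent by $j$ to the canonical name for the generic branch, so $j^+(x)=x'$.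

*Proof of (b).* We show that $x_j$ meets a given open dense $D\subset S_h$, $D\in L_h$. The difficulty is that $D$ need not be in the range of $j$; we catch it in a family of $\nu_h$ many sets that is in the range. By hypothesis $D$ is the unique solution in $L_h$ of some $\varphi(\cdot,a)$ with $a\in{}^k\nu_h$, $k<\omega$. In $M$, define a function $f$ on ${}^k\nu_M$: let $f(b)$ be the unique solution of $\varphi(\cdot,b)$ if there is one and it is an open dense subset of $S_M$, and let $f(b)=S_M$ otherwise. Then $f\in M$ by Replacement in $M$. By elementarity $j(f)$ is the function on ${}^k\nu_h$ defined in the same way in $L_h$, so $j(f)(a)=D$. All $f(b)$ are open dense, and there are $\nu_M$ many in the sense of $M$. By (S4) in $M$, $D^*=\bigcap_bf(b)$ is open dense in $S_M$. As $x$ is generic, $x\restriction\gamma\in D^*$ for some $\gamma<\theta_M$. Hence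
$$j(x\restriction\gamma)\in j(D^*)=\bigcap_{b\in{}^k\nu_h}j(f)(b)\subset j(f)(a)=D,$$
and $j(x\restriction\gamma)$ is a proper restriction of $x_j$. So $x_j$ is an $S_h$-generic branch, and it has domain $\theta_h$ as shown in Section 4. $\square$

The next lemma turns the counting of models into the counting of embeddings. Part (a) uses (S5).

**Lemma 3.** Suppose $P$ is pointwise definable, and let $T=\mathrm{Th}(P)$. Then $T\vdash\mathrm{ZFC}+\mathbf V=\mathbf{OD}$, and for every $h<\omega_1$:

(a) Every $N\in\mathrm{Mod}(h)$ has the form $L_h[x']$, where $x'$ is the unique $y\in N$ with $y:\theta_h\to\nu_h$ and all proper restrictions of $y$ in $S_h$. There is a unique elementary $e:P\to N$, and $j:=e\restriction M\in\mathrm{Emb}(M,L_h)$ satisfies $x_j\subset x'$.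

(b) If $L_h\models$ ZFC and $L_h=\mathrm{Hull}^{L_h}(\nu_h)$, then $N\mapsto j$ is a bijection $\mathrm{Mod}(h)\to\mathrm{Emb}(M,L_h)$. So $\mu(T,h)=|\mathrm{Emb}(M,L_h)|$.

*Proof.* We first find a sentence of $T$ that describes all its models. Let $\sigma$ be: "there is exactly one $y:\theta^L\to\nu^L$ with all proper restrictions in $S^L$, and $V=L[y]$ for this $y$", where $\nu^L,\theta^L,S^L$ are the objects of Section 4 as defined in $L$. We have $L^P=M$, since $P$ has height $\alpha_0$. By (S5) in $M$, and since $P=M[x]$, $P\models\sigma$. So $\sigma\in T$. As $y$ is definable without parameters, $\sigma$ implies $\mathbf V=\mathbf{OD}$ and the axiom of choice.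

(a) Let $N\in\mathrm{Mod}(h)$. Then $L^N=L_h$, so $L_h\models$ ZFC, and $\sigma$ in $N$ gives the first claim. If $d\in P$ is defined in $P$ by $\varphi$, an elementary $e:P\to N$ must send $d$ to the element of $N$ defined by $\varphi$; this shows uniqueness. As $N\equiv P$, this prescription is well defined and elementary: a statement about $d_1,\dots,d_n$ is equivalent to a sentence about the elements defined by $\varphi_1,\dots,\varphi_n$, and that sentence has the same truth value in $P$ and $N$. So $e$ exists. Relativizing formulas to $L$ we see that $e$ maps $M=L^P$ elementarily into $L^N=L_h$. Both $x$ and $x'$ are defined by the same formula, so $e(x)=x'$. For $\gamma<\theta_M$,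
$$j(x\restriction\gamma)=e(x\restriction\gamma)=x'\restriction j(\gamma),$$
hence $x_j\subset x'$.

(b) *Injectivity.* Let $N\in\mathrm{Mod}(h)$ be mapped to $j$. By Lemma 2(b), $\mathrm{dom}(x_j)=\theta_h=\mathrm{dom}(x')$, so $x'=x_j$ and $N=L_h[x_j]$ is determined by $j$.

*Surjectivity.* Let $j\in\mathrm{Emb}(M,L_h)$. By Lemma 2(b), $x_j$ is generic over $L_h$, and by Lemma 2(a) with $x'=x_j$ there is an elementary $j^+:P\to N_j:=L_h[x_j]$ extending $j$. So $N_j$ is a countable transitive model of $T$ of height $h$. The unique elementary embedding of $P$ into $N_j$ is $j^+$, and it restricts to $j$. So $N_j\mapsto j$. $\square$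

*Example: the base height.* Let $M$ be pointwise definable. Then $P$ is pointwise definable too: $M=L^P$ is a definable class, so every element of $M$ is definable in $P$; $x$ is definable as the unique branch in $\sigma$; and every element of $P$ is $\tau^x$ for a name $\tau\in M$. Also $M=\mathrm{Hull}^M(\nu_M)$ and $\mathrm{Emb}(M,M)=\{\mathrm{id}\}$, so $\mu(T,\alpha_0)=1$ by Lemma 3(b). Directly: each $\gamma<\theta_M$ and each $x\restriction\gamma\in M$ is definable, so $T$ determines every $x\restriction\gamma$, hence all of $x$. Continuum many branches are generic over $M$, but only one gives the theory $T$.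

The last lemma treats the other clean situation: $x_j$ stops below a node.

**Lemma 4.** Let $P$ be pointwise definable, $T=\mathrm{Th}(P)$, $h<\omega_1$, $j\in\mathrm{Emb}(M,L_h)$, and suppose some $s\in S_h$ satisfies $x_j\subset s$. Then $\mu(T,h)=2^{\aleph_0}$.

*Proof.* We build continuum many generic branches through $s$. Let $\langle D_n:n<\omega\rangle$ list the open dense subsets of $S_h$ in the countable set $L_h$. For finite $0$-$1$ sequences $\rho$ choose $s_\rho\in S_h$: $s_\emptyset=s$, and $s_{\rho^\frown i}\in D_{|\rho|}$ extends $s_\rho{}^\frown i$, which is in $S_h$ by (S1). For $b\in{}^\omega2$ let $x'_b=\bigcup_ns_{b\restriction n}$. Each $x'_b\supset s$ is an $S_h$-generic branch over $L_h$, and $x'_b\ne x'_{b'}$ for $b\ne b'$. Since $x_j\subset s\subset x'_b$, Lemma 2(a) gives $L_h[x'_b]\equiv P$, so $L_h[x'_b]\in\mathrm{Mod}(h)$. By Lemma 3(a), $x'_b$ is determined by the transitive model $L_h[x'_b]$. So there are $2^{\aleph_0}$ models in $\mathrm{Mod}(h)$. $\square$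

The hypotheses of Lemma 3(b) and Lemma 4 exclude each other: under the first, $\mathrm{dom}(x_j)=\theta_h$, and under the second, $\mathrm{dom}(x_j)\le\mathrm{dom}(s)<\theta_h$. It remains to find heights of both kinds for the same $M$. Both will come from hulls in one large $L_B$.

## 6. One model above a height with continuum many: proof of Theorem 1

Let $\nu=\omega_1$ and, in $\mathbb L$, let $B>\omega_2$ with $L_B\models$ ZFC. Write $\omega_i$ for $\omega_i^{\mathbb L}$.

**Step 1: the cardinals of $L_B$.** *We check that the tree of $L_B$ has the expected parameters.* We have $H_{\omega_2}^{\mathbb L}=L_{\omega_2}\subset L_B$. A bijection in $\mathbb L$ that witnesses that an ordinal below $\omega_2$ is not a cardinal lies in $H^{\mathbb L}_{\omega_2}$, hence in $L_B$; and cardinals of $\mathbb L$ below $B$ are cardinals in $L_B$. So $L_B$ and $\mathbb L$ have the same cardinals $\le\omega_2$. Hence $\nu_B=\omega_1$ and $\theta_B=\omega_2$. All hulls below are formed in $L_B\in\mathbb L$. Hulls of sets countable in $\mathbb L$ are countable in $\mathbb L$, and so are their collapses, whose heights are therefore $<\omega_1^{\mathbb L}$.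

**Step 2: the theory.** *We choose $M$ with as few embeddings as possible.* Let $i:M=L_{\alpha_0}\to L_B$ be the inverse collapse of $\mathrm{Hull}^{L_B}(\emptyset)$. Then $M$ is countable in $\mathbb L$ and pointwise definable, so $|\mathrm{Emb}(M,L_h)|\le1$ for all $h$. As $M$ is countable in $\mathbb L$, we can choose $x\in\mathbb L$ an $S_M$-generic branch over $M$. Let $P=M[x]$ and $T=\mathrm{Th}(P)$. By the example after Lemma 3, $P$ is pointwise definable, so Lemmas 3 and 4 apply, and $T\vdash\mathrm{ZFC}+\mathbf V=\mathbf{OD}$.

**Step 3: heights with $\mu=1$.** *We produce arbitrarily large $\beta<\omega_1^{\mathbb L}$ to which Lemma 3(b) applies.* Let $\omega\le\varepsilon<\omega_1$, and let $c:Y=\mathrm{Hull}^{L_B}(\varepsilon)\cong L_{\beta_\varepsilon}$ be the collapse. Since $\varepsilon\subset Y$, $c$ fixes the ordinals below $\varepsilon$ and $\beta_\varepsilon\ge\varepsilon$. Also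
$$\nu_{\beta_\varepsilon}=c(\omega_1)=\mathrm{otp}(Y\cap\omega_1)\ge\varepsilon.$$
Every element of $L_{\beta_\varepsilon}$ is definable in $L_{\beta_\varepsilon}$ from ordinals below $\varepsilon\le\nu_{\beta_\varepsilon}$, so $L_{\beta_\varepsilon}=\mathrm{Hull}^{L_{\beta_\varepsilon}}(\nu_{\beta_\varepsilon})$. Since $\mathrm{ran}(i)=\mathrm{Hull}^{L_B}(\emptyset)\subset Y$, we have $c\circ i\in\mathrm{Emb}(M,L_{\beta_\varepsilon})$. By Lemma 3(b), $\mu(T,\beta_\varepsilon)=|\mathrm{Emb}(M,L_{\beta_\varepsilon})|=1$. Moreover $\beta_\varepsilon<\omega_1^{\mathbb L}$.

**Step 4: a height with $\mu=2^{\aleph_0}$.** *We collapse a hull that contains the dictated part of the branch as an element, so that Lemma 4 applies.* Consider $x_i=\bigcup_{\gamma<\theta_M}i(x\restriction\gamma)$. Since $x,i\in\mathbb L$, also $x_i\in\mathbb L$. It is a function into $\omega_1$ with domain $\gamma^*=\sup i''\theta_M$. As $M$ is countable in $\mathbb L$, $\gamma^*<\omega_2$ and $\mathrm{cf}^{\mathbb L}(\gamma^*)=\omega$. So $x_i$ and a cofinal $\omega$-sequence in $\gamma^*$ lie in $H_{\omega_2}^{\mathbb L}=L_{\omega_2}\subset L_B$. Thus in $L_B$, $x_i$ is a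 function on a limit of cofinality $\omega<\nu_B$, and all its proper restrictions are in $S_B$. By (S3) in $L_B$, $x_i\in S_B$.

Let $c:Z=\mathrm{Hull}^{L_B}(\{x_i\})\cong L_\alpha$. Since $\mathrm{ran}(i)\subset Z$, $j=c\circ i\in\mathrm{Emb}(M,L_\alpha)$. Let $s=c(x_i)\in c(S_B)=S_\alpha$. For $\gamma<\theta_M$, $i(x\restriction\gamma)\subset x_i$ gives $j(x\restriction\gamma)\subset s$. So $x_j\subset s$, and Lemma 4 gives $\mu(T,\alpha)=2^{\aleph_0}$. Also $\alpha<\omega_1^{\mathbb L}$.

**Step 5: comparison.** *We put a height of the first kind above $\alpha$.* Choose $\varepsilon$ with $\max(\omega,\alpha)<\varepsilon<\omega_1^{\mathbb L}$, and let $\beta=\beta_\varepsilon\ge\varepsilon>\alpha$. Then $\mu(T,\alpha)=2^{\aleph_0}>1=\mu(T,\beta)>0$. This proves Theorem 1. $\blacksquare$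

Step 4 is the reason for taking $\nu$ uncountable: no limit ordinal has cofinality $<\omega$, so for $\nu=\omega$ clause (S3) would say nothing, and we could not conclude that $x_i$ is a node.

## 7. Prescribing the number of realizations of a type: proof of Theorem 2

In Theorem 1 there was at most one embedding of $M$ into any $L_h$. To get $m+1$ or $\aleph_0$ models we want $M$ to be generated by one element $c_0$, so that embeddings correspond to elements of $L_h$ that look like $c_0$, and we want to control how many such elements $L_h$ has. Recall that the *complete type* $\mathrm{tp}^{L_B}(r)$ is the set of formulas $\varphi(v)$ without parameters such that $L_B\models\varphi(r)$, and that $r$ *realizes* $p$ if its type is $p$. For example, an element definable without parameters is the only realization of its type.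

Let $\nu=\omega_2$ and, in $\mathbb L$, let $B>\omega_3$ with $L_B\models$ ZFC. As in Step 1 of Section 6, with $H_{\omega_3}^{\mathbb L}=L_{\omega_3}\subset L_B$, we have $\omega_i:=\omega_i^{\mathbb L}=\omega_i^{L_B}$ for $i\le3$. So $\nu_B=\omega_2$ and $\theta_B=\omega_3$.

**Step 1: a type with well-separated realizations.** *We find a type whose realizations $r_0<r_1<\cdots$ can be put into a hull one at a time.* Work in $\mathbb L$ and let
$$C=\{\gamma<\omega_2:\gamma>\omega_1,\ \mathrm{Hull}^{L_B}(\gamma)\cap\omega_2=\gamma\}.$$
$C$ is club in $\omega_2$. It is closed because the hull of an increasing union is the union of the hulls. It is unbounded because $|\mathrm{Hull}^{L_B}(\gamma)|\le\omega_1$ for $\gamma<\omega_2$: starting from any $\gamma_0>\omega_1$, choose $\gamma_{n+1}<\omega_2$ with $\gamma_{n+1}>\gamma_n$ and $\mathrm{Hull}^{L_B}(\gamma_n)\cap\omega_2\subset\gamma_{n+1}$; then $\sup_n\gamma_n\in C$.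

There are only $2^\omega=\omega_1$ complete types, so by the pigeonhole principle there is a $p$ such that $\{\gamma\in C:\mathrm{tp}^{L_B}(\gamma)=p\}$ has size $\omega_2$. Let $R$ be the set of *all* realizations of $p$ in $L_B$. Then $R\subset C$, because membership in $C$ is expressed by formulas of the type: by "$\omega_1<v<\omega_2$" together with, for every formula $\varphi$, "for all $a\in{}^{<\omega}v$ of the appropriate length, if there is a unique $y$ with $\varphi(y,a)$ and this $y$ is an ordinal $<\omega_2$, then $y<v$". Let $r_0<r_1<\cdots$ be the first $\omega$ elements of $R$. For each $m$ we have $r_m+1\subset r_{m+1}\in C$, so $\mathrm{Hull}^{L_B}(r_m+1)\cap\omega_2\subset r_{m+1}$, and hence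
$$\mathrm{Hull}^{L_B}(r_m+1)\cap R=\{r_0,\dots,r_m\}.\tag{2}$$

**Step 2: the theory.** *We make $M$ the hull of $r_0$, and restore pointwise definability of $P$ by writing the generator into the branch.* Let $i:M=L_{\alpha_0}\to L_B$ be the inverse collapse of $\mathrm{Hull}^{L_B}(\{r_0\})$ and $c_0=i^{-1}(r_0)$. Since $r_0<\omega_2$, $c_0<\nu_M$. Every element of $M$ is definable in $M$ from $c_0$, and $\mathrm{tp}^M(c_0)=p$. By (S1), $\langle c_0\rangle\in S_M$. As $M$ is countable in $\mathbb L$, we can choose $x\in\mathbb L$, an $S_M$-generic branch over $M$, with $x(0)=c_0$. Let $P=M[x]$ and $T=\mathrm{Th}(P)$.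

In $P$, $x$ is definable as the unique cofinal branch of $S^L$, by (S5) in $M$. Hence so is $c_0=x(0)$, hence so is every element of $M=L^P$, hence so is every element $\tau^x$ of $P$. So $P$ is pointwise definable, and Lemmas 3 and 4 apply.

**Step 3: embeddings are realizations of $p$.** *We convert the count in Lemma 3(b).* Let $L_h\models$ ZFC. Then $j\mapsto j(c_0)$ is a bijection from $\mathrm{Emb}(M,L_h)$ onto the set of realizations of $p$ in $L_h$. It maps into this set by elementarity, and it is injective because $M=\mathrm{Hull}^M(\{c_0\})$. For surjectivity, let $d$ realize $p$ in $L_h$, and send the element defined from $c_0$ by $\varphi$ in $M$ to the element defined from $d$ by $\varphi$ in $L_h$. Any statement about elements of $M$ defined from $c_0$ is a formula about $c_0$, and $c_0,d$ satisfy the same formulas in $M$ and $L_h$ respectively. So this map exists, is well defined and elementary, and it sends $c_0$ to $d$.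

**Step 4: the values $m+1$ and $\aleph_0$.** *We collapse hulls containing exactly the prescribed realizations.* For $\varepsilon<\omega_1$ put
$$Y_{\varepsilon,m}=\mathrm{Hull}^{L_B}(\varepsilon\cup\{r_0,\dots,r_m\}),\qquad Y_{\varepsilon,\omega}=\mathrm{Hull}^{L_B}(\varepsilon\cup\{r_k:k<\omega\})=\bigcup_mY_{\varepsilon,m}.$$
These are countable in $\mathbb L$. Since $\varepsilon<\omega_1<r_0$, we have $Y_{\varepsilon,m}\subset\mathrm{Hull}^{L_B}(r_m+1)$, and (2) yields
$$R\cap Y_{\varepsilon,m}=\{r_0,\dots,r_m\},\qquad R\cap Y_{\varepsilon,\omega}=\{r_k:k<\omega\}.\tag{3}$$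
Let $Y$ be one of these hulls and $c:Y\cong L_h$ its collapse. It fixes the ordinals below $\varepsilon$, so $\varepsilon\le h<\omega_1^{\mathbb L}$. Every element of $L_h$ is definable in $L_h$ from ordinals below $\varepsilon$ and ordinals $c(r_k)$. All of these are below $c(\omega_2)=\nu_h$, because $\varepsilon$ and the $r_k$ are below $\omega_2$. So $L_h=\mathrm{Hull}^{L_h}(\nu_h)$. As $Y\prec L_B$, an element $c(r)$ realizes $p$ in $L_h$ iff $r$ realizes $p$ in $L_B$. So the number of realizations of $p$ in $L_h$ is $|R\cap Y|$. By Lemma 3(b) and Step 3,
$$\mu(T,h)=|\mathrm{Emb}(M,L_h)|=|R\cap Y|,$$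
which by (3) is $m+1$ or $\aleph_0$. As $\varepsilon<\omega_1^{\mathbb L}$ was arbitrary and $h\ge\varepsilon$, each of $1,2,3,\dots,\aleph_0$ occurs unboundedly in $\omega_1^{\mathbb L}$.

**Step 5: the value $2^{\aleph_0}$.** *As in Theorem 1 we put the dictated part of the branch into the hull.* Let $x_i=\bigcup_{\gamma<\theta_M}i(x\restriction\gamma)\in\mathbb L$, a function into $\omega_2$ with domain $\gamma^*=\sup i''\theta_M$. As $M$ is countable in $\mathbb L$, $\gamma^*<\omega_3$ and $\mathrm{cf}^{\mathbb L}(\gamma^*)=\omega$. So $x_i$ and a cofinal $\omega$-sequence in $\gamma^*$ lie in $H_{\omega_3}^{\mathbb L}=L_{\omega_3}\subset L_B$. All proper restrictions of $x_i$ are in $S_B$, so $x_i\in S_B$ by (S3) in $L_B$.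

Let $\varepsilon<\omega_1$ and $c:Z=\mathrm{Hull}^{L_B}(\varepsilon\cup\{x_i\})\cong L_h$. Then $\varepsilon\le h<\omega_1^{\mathbb L}$. Since $i(\langle c_0\rangle)=\langle r_0\rangle\subset x_i$, we have $r_0=x_i(0)\in Z$, so $\mathrm{ran}(i)=\mathrm{Hull}^{L_B}(\{r_0\})\subset Z$. Hence $j=c\circ i\in\mathrm{Emb}(M,L_h)$. For $\gamma<\theta_M$, $i(x\restriction\gamma)\subset x_i$ gives $j(x\restriction\gamma)\subset c(x_i)$. So $x_j\subset c(x_i)\in S_h$, and Lemma 4 gives $\mu(T,h)=2^{\aleph_0}$. As $h\ge\varepsilon$, such $h$ are unbounded in $\omega_1^{\mathbb L}$.

**Step 6: the value $0$, and sequences.** *We finish the list.* The value $0$ occurs at every successor ordinal. Given $\langle v_k:k<\omega\rangle$, choose $\alpha_0<\alpha_1<\cdots$ below $\omega_1^{\mathbb L}$ recursively with $\mu(T,\alpha_k)=v_k$; each choice is possible by unboundedness. This proves Theorem 2. $\blacksquare$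

The choice $\nu=\omega_2$ enters in Step 1, where $\omega_2$ many ordinals below $\nu$ are distributed over $\omega_1$ many types.

What remains is the proof of Lemma 1. It takes place entirely inside a model of ZFC + $V=L$ and does not use anything from Sections 2–7 except the facts about $L$ recalled in Section 4.

## 8. Diamond on a stationary set

**Theorem (Jensen's diamond).** Assume $V=L$, let $\theta$ be regular uncountable and $E\subset\theta$ stationary. There is $\langle D_\delta:\delta<\theta\rangle$ with $D_\delta\subset\delta$ such that for every $A\subset\theta$ the set $\{\delta\in E:A\cap\delta=D_\delta\}$ is stationary.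

*Proof.* The sequence is defined by recursion as the least counterexample to itself. For limit $\delta$ let $(D_\delta,C_\delta)$ be the $<_L$-least pair $(D,C)$ such that
$$D\subset\delta,\quad C\text{ is club in }\delta,\quad D\cap\xi\ne D_\xi\text{ for all }\xi\in C\cap E,\tag{4}$$
if there is such a pair. Otherwise, and for non-limit $\delta$, let $D_\delta=\emptyset$.

Suppose the sequence fails. Then there is a pair $(A,C)$ with $A\subset\theta$, $C$ club in $\theta$ and $A\cap\xi\ne D_\xi$ for all $\xi\in C\cap E$; take the $<_L$-least one. It lies in $L_{\theta^+}=H_{\theta^+}$, as do $E$ and $\vec D=\langle D_\xi:\xi<\theta\rangle$. For $\delta<\theta$ let $N_\delta\prec L_{\theta^+}$ be the set of elements definable in $L_{\theta^+}$ from parameters in $\delta\cup\{\theta,A,C,E,\vec D\}$. It is elementary by the Tarski–Vaught argument of Section 4, and $|N_\delta|<\theta$. The map $\delta\mapsto N_\delta$ is increasing and continuous at limits, so, as for the set $C$ in Section 7, $N_\delta\cap\theta=\delta$ for club many $\delta$. As $E$ is stationary, choose such a $\delta\in E$ that is a limit, write $N=N_\delta$, and let $\pi:N\cong L_\eta$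 be the collapse.

Since $N\cap\theta=\delta$, $\pi$ is the identity on $\delta$, and
$$\pi(\theta)=\delta,\quad\pi(A)=A\cap\delta,\quad\pi(C)=C\cap\delta,\quad\pi(E)=E\cap\delta,\quad\pi(\vec D)=\vec D\restriction\delta.$$
The last equality holds because $D_\xi\in N$ and $D_\xi\subset\xi\subset N$ for $\xi<\delta$, so $\pi(D_\xi)=D_\xi$. In $L_{\theta^+}$, $(A,C)$ is the $<_L$-least pair with property (4) at $\theta$. Hence in $L_\eta$, $(A\cap\delta,C\cap\delta)$ is the $<_L$-least pair with property (4) at $\delta$. This property is $\Delta_0$ in the parameters $\delta,E\cap\delta,\vec D\restriction\delta$, and $L_\eta$ is an initial segment of $<_L$, so the same holds in $L$. Therefore $D_\delta=A\cap\delta$. But $C\cap\delta$ is unbounded in $\delta$, so $\delta\in C\cap E$, and the choice of $(A,C)$ gives $A\cap\delta\ne D_\delta$, a contradiction. $\square$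

## 9. Construction of the tree

*Proof of Lemma 1.* Assume $V=L$, and let $\nu$ be regular uncountable, $\theta=\nu^+$.

**Step 1: guessing subsets of $L_\theta$.** *We put diamond into the form in which it will be used.* GCH gives $\nu^{<\nu}=\nu$. Each $s\in{}^{<\theta}\nu$ is hereditarily of size $\le\nu$, so ${}^{<\theta}\nu\subset H_\theta=L_\theta$. Let
$$E=\{\delta<\theta:\delta\text{ limit},\ \mathrm{cf}(\delta)=\nu\}.$$
$E$ is stationary, because the $\nu$-th element of any club in $\theta$, in its increasing enumeration starting with index $0$, has cofinality $\nu$. Take $\langle D_\delta\rangle$ from Section 8 for this $E$. Let $g:\theta\to L_\theta$ be a bijection; then $g''\delta=L_\delta$ for club many $\delta$. Put $A_\delta=g''D_\delta$ if $g''\delta=L_\delta$, and $A_\delta=\emptyset$ otherwise. Then $A_\delta\subset L_\delta$. If $A\subset L_\theta$, then for stationarily many $\delta\in E$ both $g^{-1}[A]\cap\delta=D_\delta$ and $g''\delta=L_\delta$, and so $A_\delta=A\cap L_\delta$. Thus for every $A\subset L_\theta$ the set $\{\delta\in E:A\cap L_\delta=A_\delta\}$ is stationary.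

**Step 2: the levels outside $E$.** *We define the easy levels.* We build levels $S_\delta\subset{}^\delta\nu$ with $|S_\delta|\le\nu$, and we maintain (S2) and closure under initial segments. Write $S{\restriction}\delta=\bigcup_{\gamma<\delta}S_\gamma$; its size is at most $\nu$. Put $S_0=\{\emptyset\}$ and $S_{\gamma+1}=\{s^\frown\xi:s\in S_\gamma,\ \xi<\nu\}$.

Let $\delta$ be a limit with $\mathrm{cf}(\delta)<\nu$. Let $S_\delta$ be the set of all $s:\delta\to\nu$ with all proper restrictions in $S{\restriction}\delta$. Such an $s$ is determined by its restrictions to a cofinal set of size $\mathrm{cf}(\delta)$, so $|S_\delta|\le\nu^{\mathrm{cf}(\delta)}=\nu$. For (S2), let $s\in S{\restriction}\delta$ and climb from $s$ along a continuous cofinal sequence in $\delta$ of length $\mathrm{cf}(\delta)$, extending at successor steps by (S2) below $\delta$. At a limit step the union has a domain that is a limit of cofinality $<\nu$, so it is in $S{\restriction}\delta$ by the definition of the corresponding level. The final union is in $S_\delta$.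

Since limit ordinals below $\theta=\nu^+$ have cofinality $\le\nu$, only the levels $\delta\in E$ remain.

**Step 3: the levels in $E$.** *Here we choose only $\le\nu$ many branches through $S{\restriction}\delta$. If $A_\delta$ guesses a maximal antichain, the choice seals it; if $A_\delta$ guesses a name for a second branch, the choice makes that name contradict itself.* Call $(q,R)$ *good for $S{\restriction}\delta$* if $q\in S{\restriction}\delta$, $R\subset(S{\restriction}\delta)^2$, and for all $s\in S{\restriction}\delta$ with $q\subset s$:

* (R3) for every $\gamma<\delta$ there is $(s',t)\in R$ with $s\subset s'$ and $\mathrm{dom}(t)\ge\gamma$;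
* (R4) there is $(s',t)\in R$ with $s\subset s'$ and $t,s'$ incompatible.

Think of $(s',t)\in R$ as "$s'$ forces that $t$ is an initial segment of the second branch".

For every $s\in S{\restriction}\delta$ we build $B_s:\delta\to\nu$ with $s\subset B_s$ and all proper restrictions of $B_s$ in $S{\restriction}\delta$, and we put $S_\delta=\{B_s:s\in S{\restriction}\delta\}$. Let $\langle\delta_i:i<\nu\rangle$ be increasing and cofinal in $\delta$. Let $\langle(s_i,s_i'):i<\nu\rangle$ list $(S{\restriction}\delta)^2$, each pair occurring cofinally often. We define $\subset$-increasing approximations $B^i_s\in S{\restriction}\delta$ for $i<\nu$.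

*Stage $0$.*

* (a) If $A_\delta=\{0\}\times\mathcal A$ with $\mathcal A$ a maximal antichain of $S{\restriction}\delta$, let $B_s^0=s\cup a$ for some $a\in\mathcal A$ compatible with $s$.
* (b) If $A_\delta=\{(1,q)\}\cup(\{2\}\times R)$ with $(q,R)$ good for $S{\restriction}\delta$, let $B^0_s=s\cup q$ if $s,q$ are compatible, and $B_s^0=s$ otherwise.
* (c) In all other cases $B_s^0=s$.

Cases (a) and (b) exclude each other, since in (a) no element of $A_\delta$ has first coordinate $1$; and in (b) the pair $(q,R)$ can be read off from $A_\delta$. In case (b), if $q\subset B_s$ holds in the end, then $q\subset B_s^i$ for all $i$: otherwise $s,q$ are incompatible, and then $B_s\supseteq s$ cannot extend $q$.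

*Limit stages $i<\nu$.* Take unions. The domain of such a union is a supremum of $|i|<\nu$ ordinals below $\delta$, so it is $<\delta$ because $\mathrm{cf}(\delta)=\nu$. Either this domain is attained, and the union is an earlier approximation, or it is a limit of cofinality $\le\mathrm{cf}(i)<\nu$, and the union is a node by Step 2. So the union is in $S{\restriction}\delta$.

*Step $i\to i+1$.* Only $B_s,B_{s'}$ for $(s,s')=(s_i,s_i')$ are changed. In case (b), if $q\subset B_s^i$, do the following.

* If $s=s'$: by (R4) take $(u,t)\in R$ with $u\supseteq B_s^i$ and $t,u$ incompatible, and let $B_s^{i+1}\supseteq u$. Then $t\not\subset B_s$.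
* If $s\ne s'$: let $\gamma=\mathrm{dom}(B_{s'}^i)$. By (R3) take $(u,t)\in R$ with $u\supseteq B^i_s$ and $\mathrm{dom}(t)\ge\gamma+1$. Let $B_s^{i+1}\supseteq u$. If $t\restriction\gamma=B_{s'}^i$, let $B_{s'}^{i+1}\supseteq B_{s'}^i{}^\frown\xi$ with some $\xi\ne t(\gamma)$. Otherwise $t$ and $B_{s'}^i$ are already incompatible. In either case $t\not\subset B_{s'}$.

In all cases (a), (b), (c), then extend $B_s,B_{s'}$ further inside $S{\restriction}\delta$, by (S2), to have domain $\ge\delta_i$.

Put $B_s=\bigcup_{i<\nu}B_s^i$. Since each $s$ occurs in cofinally many pairs, $\mathrm{dom}(B_s)=\delta$. We have $|S_\delta|\le|S{\restriction}\delta|\le\nu$, and (S2) persists because $s\subset B_s\in S_\delta$. In case (b), since every pair $(s,s')$ was treated, we have: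
$$\text{for all }s,s'\in S{\restriction}\delta\text{ with }q\subset B_s\text{ there is }(u,t)\in R\text{ with }u\subset B_s\text{ and }t\not\subset B_{s'}.\tag{5}$$

Let $S=\bigcup_{\delta<\theta}S_\delta$. Then $S$ is closed under initial segments, and (S1)–(S3) hold by construction.

**Step 4: closure points.** *We collect three facts that make the guesses $A_\delta$ meaningful for $S{\restriction}\delta$.*

(I) For club many $\delta$, $S{\restriction}\delta=S\cap L_\delta$. Since $|S{\restriction}\gamma|\le\nu$ for $\gamma<\theta$, there is $f(\gamma)<\theta$ with $S{\restriction}\gamma\subset L_{f(\gamma)}$. If $\delta$ is a limit closed under $f$, then $S{\restriction}\delta\subset L_\delta$. Conversely, elements of $L_\delta$ have rank $<\delta$, so $s\in S\cap L_\delta$ has $\mathrm{dom}(s)\le\mathrm{rank}(s)<\delta$.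

(II) For every $F:S\times\theta\to\theta$, club many $\delta$ satisfy $F(s,\gamma)<\delta$ for all $s\in S{\restriction}\delta$ and $\gamma<\delta$. Indeed $\sup\{F(s,\gamma):s\in S{\restriction}\gamma',\ \gamma<\gamma'\}<\theta$ for each $\gamma'<\theta$, as there are at most $\nu$ such pairs; take limit $\delta$ such that these suprema for $\gamma'<\delta$ are below $\delta$.

(III) For limit $\delta>\omega$, $L_\delta$ is transitive and closed under ordered pairs. So $(\{0\}\times\mathcal A)\cap L_\delta=\{0\}\times(\mathcal A\cap L_\delta)$. If $q\in L_\delta$ and $R$ is a set of pairs, then $\big(\{(1,q)\}\cup(\{2\}\times R)\big)\cap L_\delta=\{(1,q)\}\cup(\{2\}\times(R\cap L_\delta^2))$.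

**Step 5: (S4).** *We show that maximal antichains have bounded height, and then intersect.* Let $\mathcal A\subset S$ be a maximal antichain. For $s\in S$ choose $a(s)\in\mathcal A$ compatible with $s$, and apply (II) to $F(s,\gamma)=\mathrm{dom}(a(s))$. So for club many $\delta$, $\mathcal A\cap S{\restriction}\delta$ is a maximal antichain of $S{\restriction}\delta$. Guessing the set $\{0\}\times\mathcal A\subset L_\theta$, and using (I) and (III), we find such a $\delta\in E$ with $A_\delta=\{0\}\times(\mathcal A\cap S{\restriction}\delta)$. At this $\delta$ we were in case (a), so every element of $S_\delta$ extends an element of $\mathcal A\cap S{\restriction}\delta$. If some $a\in\mathcal A$ had $\mathrm{dom}(a)\ge\delta$, then $a\restriction\delta\in S_\delta$ would extend some $a'\in\mathcal A\cap S{\restriction}\delta$, and $a,a'$ would be different compatible elements of $\mathcal A$. So $\mathcal A\subset S{\restriction}\delta$.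

Now let $D_k$ ($k<\nu$) be open dense. Let $\mathcal A_k$ be maximal among the antichains contained in $D_k$; since $D_k$ is dense, $\mathcal A_k$ is a maximal antichain of $S$. Let $\mathcal A_k\subset S{\restriction}\delta_k$ with $\delta_k<\theta$, and $\delta^*=\sup_k\delta_k<\theta$. Every $t\in S$ with $\mathrm{dom}(t)\ge\delta^*$ is compatible with an element of $\mathcal A_k$, which is shorter, so $t$ extends it and $t\in D_k$. This holds for all $k$, so $t\in\bigcap_kD_k$. By (S2) this intersection is dense, and it is clearly open. The case of fewer than $\nu$ sets follows by repeating sets.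

**Step 6: (S5).** *We assume that a second branch is forced to exist, and let a guess of its name produce a contradiction.* By (S2) the sets $\{s:\mathrm{dom}(s)\ge\delta\}$, $\delta<\theta$, are dense, so $\dot x$ is forced to have domain $\theta$. Suppose
$$q\Vdash\text{“}\dot y:\theta\to\nu,\text{ all }\dot y\restriction\gamma\text{ are in }\check S,\text{ and }\dot y\ne\dot x\text{”}.$$
Let $R=\{(s,t)\in S^2:q\subset s,\ s\Vdash t\subset\dot y\}$.

*$R$ has the properties (R3) and (R4) on all of $S$.* Let $s\in S$ with $q\subset s$. For every $\gamma<\theta$ some $s'\supseteq s$ decides $\dot y\restriction\gamma$ to be some $t\in S$; then $(s',t)\in R$ and $\mathrm{dom}(t)=\gamma$. Also, some extension of $s$ forces $\dot y(\gamma')\ne\dot x(\gamma')$ for a fixed $\gamma'$. Extend it to an $s'$ with $\gamma'<\mathrm{dom}(s')$ that decides $\dot y\restriction(\gamma'+1)=t$. Then $(s',t)\in R$. As $s'$ forces $\dot x(\gamma')=s'(\gamma')$, we get $t(\gamma')\ne s'(\gamma')$, so $t,s'$ are incompatible.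

*Restriction to $\delta$.* Choose such witnesses $(s',t)$ for all $s\supseteq q$ and $\gamma$, and apply (II) to the suprema of their domains. So for club many $\delta$ the pair $(q,R\cap(S{\restriction}\delta)^2)$ is good for $S{\restriction}\delta$. Guessing the set $\{(1,q)\}\cup(\{2\}\times R)\subset L_\theta$, and using (I) and (III), choose such a $\delta\in E$ with
$$A_\delta=\{(1,q)\}\cup\big(\{2\}\times(R\cap(S{\restriction}\delta)^2)\big).$$
So at level $\delta$ we were in case (b), with $q$ and with $R\cap(S{\restriction}\delta)^2$ in the role of $R$.

*The contradiction.* Let $B=B_q\in S_\delta$, so $q\subset B$. Some $B'\supseteq B$ in $S$ decides $\dot y\restriction\delta=z$. Since $q$ forces $\dot y\restriction\delta\in\check S$, we have $z\in S_\delta$, say $z=B_{s'}$ with $s'\in S{\restriction}\delta$. By (5) with $s=q$ there is $(u,t)\in R\cap(S{\restriction}\delta)^2$ with $u\subset B$ and $t\not\subset z$. But $B'\supseteq B\supseteq u$, so $B'$ forces $t\subset\dot y$, and since $\mathrm{dom}(t)<\delta$ it forces $t\subset\dot y\restriction\delta=z$. Hence $t\subset z$, a contradiction. So no such $q$ exists, and (S5) holds.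 $\square$
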